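\title{The generalized Borel Conjecture at an inaccessible cardinal}

\begin{abstract}
For an uncountable cardinal $\kappa$ with $\kappa^{<\kappa}=\kappa$, the generalized Borel Conjecture $\mathrm{BC}(\kappa)$ states that every strong measure zero subset of $2^\kappa$ has size at most $\kappa$. It fails at successor cardinals. We show that, relative to a supercompact cardinal, it is consistent that $\mathrm{BC}(\kappa)$ holds at a strongly inaccessible $\kappa$. The model is a Radin extension by a measure sequence of regular length $\theta\ge\kappa^{++}$, and it satisfies $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$. We also prove in ZFC that $\mathrm{BC}(\kappa)$ at a strongly inaccessible $\kappa$ implies $\mathfrak b(\kappa)\ge\kappa^{++}$, so that in these Radin extensions $\mathrm{BC}(\kappa)$ holds exactly when $\theta\ge\kappa^{++}$.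
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an uncountable cardinal with $\kappa^{<\kappa}=\kappa$; such a $\kappa$ is regular. The space $2^\kappa$ of functions $x:\kappa\to\{0,1\}$ carries the topology generated by the sets $[\eta]=\{x\in2^\kappa:\eta\subseteq x\}$ for $\eta\in2^{<\kappa}$. The longer $\eta$ is, the smaller $[\eta]$ is, so prescribing the length of $\eta$ prescribes the size of the basic set.

\begin{definition}[Halko \cite{Halko}]\label{def:smz}
A set $X\subseteq2^\kappa$ has \emph{strong measure zero} if for every $f\in\kappa^\kappa$ there are $\eta_i\in2^{f(i)}$ $(i<\kappa)$ with $X\subseteq\bigcup_{i<\kappa}[\eta_i]$.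
\end{definition}

Thus an opponent prescribes $\kappa$ many sizes, and we must cover $X$ using one basic set of each size. If $X=\{x_i:i<\kappa\}$, we take $\eta_i=x_i{\upharpoonright}f(i)$. The whole space cannot be covered: for $f(i)=i+1$ the point $x(i)=1-\eta_i(i)$ avoids every $[\eta_i]$. A union of $\kappa$ many strong measure zero sets has strong measure zero: split $\kappa$ into $\kappa$ many pieces of size $\kappa$ and cover the $\zeta$-th set with the indices in the $\zeta$-th piece. So the strong measure zero sets form a proper ideal, closed under unions of size $\kappa$, that contains all sets of size at most $\kappa$. The \emph{generalized Borel Conjecture} at $\kappa$ says that there is nothing else in this ideal: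
\begin{quote}
$\mathrm{BC}(\kappa)$: every strong measure zero subset of $2^\kappa$ has size at most $\kappa$.
\end{quote}
Halko and Shelah \cite{HalkoShelah} proved in ZFC that $\mathrm{BC}(\kappa)$ fails if $\kappa=\kappa^{<\kappa}$ is a successor cardinal. Hence $\mathrm{BC}(\kappa)$ can hold only at a regular limit cardinal, that is, at a weakly inaccessible one. The following problem is posed in \cite{Slides}.

\begin{quote}
\emph{Is it consistent with ZFC, possibly relative to large cardinals, that $\mathrm{BC}(\kappa)$ holds for some uncountable $\kappa$ with $\kappa^{<\kappa}=\kappa$?}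
\end{quote}

One might guess that the negative result extends from successors to all $\kappa$, and there is a ZFC obstruction at inaccessible cardinals as well. Here $\mathfrak b(\kappa)$ and $\mathfrak d(\kappa)$ are the least sizes of an unbounded and of a dominating family in $\kappa^\kappa$; Section~\ref{sec:prelim} recalls them.

\begin{theorem}\label{thm:b}
If $\kappa$ is strongly inaccessible and $\mathrm{BC}(\kappa)$ holds, then $\mathfrak b(\kappa)\ge\kappa^{++}$; in particular $2^\kappa\ge\kappa^{++}$.
\end{theorem}

So $\mathrm{BC}(\kappa)$ fails at every strongly inaccessible $\kappa$ with $2^\kappa=\kappa^+$. Nevertheless the answer to the problem is positive.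

\begin{theorem}\label{thm:con}
If ZFC $+$ ``there is a supercompact cardinal'' is consistent, then so is ZFC $+$ ``there is a strongly inaccessible $\kappa$ with $\mathrm{BC}(\kappa)$''.
\end{theorem}

Some large cardinal is necessary: by the theorem of Halko and Shelah, $\mathrm{BC}(\kappa)$ makes $\kappa$ weakly inaccessible, and then $\kappa$ is strongly inaccessible in $L$, where GCH holds. The exact consistency strength of $\mathrm{BC}(\kappa)$ is not determined here; it lies between an inaccessible and a supercompact cardinal.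

Theorem~\ref{thm:con} is derived from a forcing construction over a model of the following hypothesis.

\begin{quote}
\textbf{Hypothesis $H(\theta)$.} $j:V\to M$ is elementary, $M$ is a transitive class, the critical point of $j$ is $\kappa$, $M^{2^\kappa}\subseteq M$, and $\theta$ is a regular cardinal with $\kappa^+\le\theta\le2^\kappa$.
\end{quote}

The construction handles, at no extra cost, a more generous notion of cover. Call $X\subseteq2^\kappa$ \emph{small} if for every $f\in\kappa^\kappa$ with all $f(i)\ge\omega$ there are $S_i\subseteq2^{f(i)}$ with $|S_i|\le|f(i)|$ and $X\subseteq\bigcup_{i<\kappa}\bigcup_{\eta\in S_i}[\eta]$. Every strong measure zero set is small (take $S_i=\{\eta_i\}$), and subsets of small sets are small.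

\begin{theorem}\label{thm:main}
Assume $H(\theta)$. There is a $\kappa^+$-c.c.\ forcing $R_u$ such that the following hold in every generic extension $V[G]$ by $R_u$.
\begin{enumerate}
\item[(a)] $\kappa$ is strongly inaccessible (so $\kappa^{<\kappa}=\kappa$), and $2^\kappa=(2^\kappa)^V$.
\item[(b)] $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.
\item[(c)] If $\theta\ge\kappa^{++}$, then every small subset of $2^\kappa$ has size at most $\kappa$.
\item[(d)] $\mathrm{BC}(\kappa)$ holds if and only if $\theta\ge\kappa^{++}$.
\end{enumerate}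
\end{theorem}

The forcing $R_u$ is a Radin forcing for a measure sequence $u$ of length $\theta$. We develop it from scratch. Theorem~\ref{thm:b} is proved in Section~\ref{sec:obstruction}. Section~\ref{sec:counting} shows the idea behind Theorem~\ref{thm:main}(c) in a setting without forcing and explains what the forcing has to provide. Sections~\ref{sec:ms}--\ref{sec:small} carry this out, and Section~\ref{sec:final} assembles Theorems~\ref{thm:main} and~\ref{thm:con}.

\section{Conventions and standard facts}\label{sec:prelim}

The symbol $2^\kappa$ denotes both the space and its cardinality. For a function $h$ with values in $\{0,1\}$ let $\mathrm{supp}(h)=\{\xi\in\mathrm{dom}(h):h(\xi)=1\}$.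

\paragraph{Bounding and dominating numbers.} Let $\kappa$ be regular. For $g,h\in\kappa^\kappa$ write $g\le^*h$ if $g(i)\le h(i)$ for all $i$ above some $i_0<\kappa$. A family is \emph{unbounded} if no $h$ satisfies $g\le^*h$ for all its members $g$, and \emph{dominating} if every $h\in\kappa^\kappa$ is $\le^*$ some member. The least sizes of such families are $\mathfrak b(\kappa)$ and $\mathfrak d(\kappa)$, and
\[\kappa^+\le\mathfrak b(\kappa)\le\mathfrak d(\kappa)\le2^\kappa .\]
Indeed, functions $g_\xi$ $(\xi<\kappa)$ are bounded by $i\mapsto\sup_{\xi\le i}g_\xi(i)$, and a dominating family bounded by $h$ could not dominate $h+1$.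

\paragraph{Elementary embeddings.} Assume $H(\theta)$. The critical point is the least ordinal moved by $j$. We use the following facts.
\begin{enumerate}
\item[(E1)] $\kappa$ is measurable, hence strongly inaccessible, and $|V_\kappa|=\kappa$. We have $j(x)=x$ for $x\in V_\kappa$ and $j(b)\cap V_\kappa=b$ for $b\subseteq V_\kappa$. So $V_{\kappa+1}\subseteq M$, and $b\subseteq j(b)$.
\item[(E2)] If $\vec B=\langle B_x:x\in I\rangle$ with $I\subseteq V_\kappa$, then $j(\vec B)_x=j(\vec B)_{j(x)}=j(B_x)$ for $x\in I$. If $I\in V_\kappa$, then $j(\vec B)$ has index set $I$.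
\item[(E3)] If $a\in j(V_\kappa)=V^M_{j(\kappa)}$, then $\{A\subseteq V_\kappa:a\in j(A)\}$ is a $\kappa$-complete ultrafilter on $V_\kappa$, because $j$ commutes with complements and, by (E2), with intersections of fewer than $\kappa$ sets.
\item[(E4)] Since every function from $2^\kappa$ into $M$ belongs to $M$, every subset of $M$ of size at most $2^\kappa$ belongs to $M$ and has size at most $2^\kappa$ there. In particular $M$ computes $\kappa^+$ and $2^\kappa$ correctly, and $2^\kappa<j(\kappa)$ because $j(\kappa)>\kappa$ is strongly inaccessible in $M$.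
\end{enumerate}

\paragraph{Forcing.} The relation $q\le p$ means that $q$ is stronger. A set $D$ of conditions is \emph{open} if it is closed downward, and \emph{predense} if every condition is compatible with a member of $D$. We write $p\parallel\varphi$ if $p\Vdash\varphi$ or $p\Vdash\neg\varphi$, and $\Vdash\varphi$ if every condition forces $\varphi$. If the conditions below $r$ are dense below $p$, then $p\Vdash r\in\dot G$. By the maximal principle, an object of $V[G]$ of a given kind (say, a function $\kappa\to\kappa$) has a name that every condition forces to be of that kind. A forcing is $\kappa^+$-c.c.\ if its antichains have size at most $\kappa$; such a forcing $R$ preserves cardinals and cofinalities $\ge\kappa^+$, and every subset of $\kappa$ in the extension has one of at most $|R|^\kappa$ nice names. The forcing relation is definable, so $p\Vdash_R\varphi(\dot a)$ holds if and only if $M\models j(p)\Vdash_{j(R)}\varphi(j(\dot a))$.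

Let $R'\in M$ be a forcing. A filter $G'$ that is $R'$-generic over $V$ is generic over $M$. To prove $M\models r\Vdash_{R'}\varphi$ it suffices to show $M[G']\models\varphi$ for every such $G'\ni r$: otherwise some $r'\le r$ forces $\neg\varphi$ in $M$, and any $G'\ni r'$ is a counterexample.

\paragraph{Supercompactness.} A cardinal $\kappa$ is \emph{supercompact} if for every $\lambda\ge\kappa$ there is an elementary $j:V\to M$ into a transitive class with critical point $\kappa$, $j(\kappa)>\lambda$ and $M^\lambda\subseteq M$. A forcing is \emph{$\kappa$-directed closed} if every directed set of fewer than $\kappa$ conditions has a lower bound. By Laver \cite{Laver}, if $\kappa$ is supercompact, then in some forcing extension $\kappa$ is supercompact and remains so after any further $\kappa$-directed closed forcing.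

\section{The obstruction $\mathfrak b(\kappa)=\kappa^+$}\label{sec:obstruction}

A set $X$ has strong measure zero as soon as every open set containing the eventually zero sequences contains all but $\kappa$ many points of $X$: half of the indices cover the eventually zero sequences, and the other half cover the exceptional points. A point outside such an open set has no long runs of zeros. So we look for a set of size $\kappa^+$ in which only $\kappa$ many points obey any given bound on the runs of zeros, and an unbounded family of size $\kappa^+$ provides it.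

\begin{proof}[Proof of Theorem~\ref{thm:b}]
Let $\kappa$ be strongly inaccessible and $\mathfrak b(\kappa)<\kappa^{++}$, so $\mathfrak b(\kappa)=\kappa^+$. We construct a strong measure zero set of size $\kappa^+$. Let $\{h_\alpha:\alpha<\kappa^+\}$ be unbounded, and choose recursively $g_\alpha$ to be a $\le^*$-bound of the at most $\kappa$ many functions $h_\alpha$ and $g_\beta$ $(\beta<\alpha)$. Then $\langle g_\alpha:\alpha<\kappa^+\rangle$ is $\le^*$-increasing and unbounded.

Let $x_\alpha\in2^\kappa$ be the characteristic function of the club $C_\alpha=\{\delta<\kappa:g_\alpha[\delta]\subseteq\delta\}$. For $x\in2^\kappa$ with unbounded support let $\mathrm{next}_x(l)=\min\{m\ge l:x(m)=1\}$. The ordinal $\delta=\mathrm{next}_{x_\alpha}(l+1)$ lies in $C_\alpha$ and exceeds $l$, so $g_\alpha(l)<\mathrm{next}_{x_\alpha}(l+1)$. We claim that for every $H\in\kappa^\kappa$,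
\begin{equation}\label{eq:star}
\bigl|\{\alpha<\kappa^+:\mathrm{next}_{x_\alpha}(l)\le H(l)\text{ for all }l<\kappa\}\bigr|\le\kappa .
\end{equation}
Otherwise cofinally many $g_\alpha$ are bounded by $l\mapsto H(l+1)$, and since the sequence is $\le^*$-increasing, all $g_\alpha$ are $\le^*$ this function, contrary to unboundedness. Let $X=\{x_\alpha:\alpha<\kappa^+\}$. By \eqref{eq:star} with $H=\mathrm{next}_x$, each $x\in X$ equals $x_\alpha$ for at most $\kappa$ many $\alpha$. So $|X|=\kappa^+$.

Let $f\in\kappa^\kappa$, and split $\kappa$ into $I_0$ and $I_1$, both of size $\kappa$. There are $2^{<\kappa}=\kappa$ eventually zero sequences; list them as $\{z_i:i\in I_0\}$, put $\eta_i=z_i{\upharpoonright}f(i)$ for $i\in I_0$, and let $O=\bigcup_{i\in I_0}[\eta_i]$. For $l<\kappa$ and $s\in2^l$ the sequence $s^\frown\vec0$ is some $z_i$; with $H_s=\max(f(i),l+1)$ we have $[(s^\frown\vec0){\upharpoonright}H_s]\subseteq O$. Put $H(l)=\sup_{s\in2^l}H_s$. This is below $\kappa$ because $\kappa$ is regular and $|2^l|<\kappa$; here strong inaccessibility is used.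 If $x_\alpha\notin O$, then for each $l$, with $s=x_\alpha{\upharpoonright}l$, the point $x_\alpha$ is not in $[(s^\frown\vec0){\upharpoonright}H_s]$, so it takes the value $1$ somewhere in $[l,H_s)$, and $\mathrm{next}_{x_\alpha}(l)\le H(l)$. By \eqref{eq:star}, $|X\setminus O|\le\kappa$, so $X\setminus O$ is covered by sets $[\eta_i]$ with $\eta_i\in2^{f(i)}$, $i\in I_1$. Hence $X$ has strong measure zero, and $\mathrm{BC}(\kappa)$ fails.
\end{proof}

\section{The counting argument}\label{sec:counting}

To prove $\mathrm{BC}(\kappa)$ we must find, for a given $X$ of size $\kappa^+$, a function $f$ such that no cover with lengths $f(i)$ catches all of $X$. The mechanism is visible without forcing. Assume $H(\theta)$ and let $U=\{Y\subseteq\kappa:\kappa\in j(Y)\}$.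

\begin{proposition}\label{prop:warmup}
Let $X\subseteq2^\kappa$ with $|X|>\kappa$, and let $S_\delta\subseteq2^\delta$ with $|S_\delta|\le|\delta|$ for $\delta<\kappa$. There is $x\in X$ with $\{\delta<\kappa:x{\upharpoonright}\delta\notin S_\delta\}\in U$.
\end{proposition}

\begin{proof}
Let $S^*$ be the $\kappa$-th entry of $j(\langle S_\delta:\delta<\kappa\rangle)$. By elementarity $S^*\subseteq2^\kappa$ and $|S^*|\le\kappa$, so there is $x\in X\setminus S^*$. Since $j(x){\upharpoonright}\kappa=x\notin S^*$, the ordinal $\kappa$ belongs to $j(\{\delta:x{\upharpoonright}\delta\notin S_\delta\})$.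
\end{proof}

Let $C\subseteq\kappa$ be unbounded and $f(i)=\min(C\setminus(i+1))$. Given $\eta_i\in2^{f(i)}$, put $S_\delta=\{\eta_i:f(i)=\delta\}$. Since $f(i)>i$, only indices $i<\delta$ contribute, so $|S_\delta|\le|\delta|$; this would remain true if each $i$ contributed $|f(i)|$ many sequences, which is why small sets come for free. The proposition yields $x\in X$ and $Y\in U$ such that $x\notin[\eta_i]$ whenever $f(i)\in Y$. If almost all values of $f$ were in $Y$, then $x$ would be caught by only boundedly many $\eta_i$, whereas a strong measure zero set can be covered so that each point is caught unboundedly often (split $\kappa$ into $\kappa$ many pieces).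

In $V$ this is vacuous. A value of $f$ is never a limit point of $C$, while the set of limit points of $C$ belongs to $U$, since $j(C)\cap\kappa=C$ is unbounded in $\kappa$. So $Y$ may miss the range of $f$ altogether. The function $f$ must therefore be generic: we force so that the values of $f$ eventually lie in every relevant measure one set of $V$. Then the points $x_\alpha$ and the cover are given by names, and three things are needed.
\begin{enumerate}
\item[(1)] The forcing $R$ must keep $\kappa$ inaccessible.
\item[(2)] The forcing $j(R)$ must split at level $\kappa$ into a $\kappa^+$-c.c.\ lower part $P$ and an upper part that adds no subsets of $\kappa$, so that $j(\dot x_\alpha){\upharpoonright}\kappa$ and the sequences $j(\dot\eta_i)$ of length $\kappa$ become $P$-names.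
\item[(3)] The equation $j(x){\upharpoonright}\kappa=x$ has no meaning for names. What the proof needs from it is that $\kappa^+$ many of the $j(\dot x_\alpha){\upharpoonright}\kappa$ are distinct, and $P$ must resemble $R$ closely enough to force this.
\end{enumerate}
Given (2) and (3), the choice of $x\in X\setminus S^*$ is replaced by the following lemma. The point is that $\alpha$ is found in the ground model.

\begin{lemma}\label{lem:pigeon}
Let $P$ be a $\kappa^+$-c.c.\ forcing, $p\in P$, and let $\dot Y_\alpha$ $(\alpha<\kappa^+)$ and $\dot Z_\iota$ $(\iota\in I)$ be $P$-names with $|I|\le\kappa$. If $p\Vdash\dot Y_\alpha\ne\dot Y_\beta$ for all $\alpha<\beta$, then there is $\alpha<\kappa^+$ with $p\Vdash\dot Y_\alpha\ne\dot Z_\iota$ for all $\iota\in I$.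
\end{lemma}

\begin{proof}
Fix $\iota$ and let $K_\iota$ be the set of $\alpha$ for which some $q_\alpha\le p$ forces $\dot Y_\alpha=\dot Z_\iota$. For distinct $\alpha,\beta\in K_\iota$ a common extension of $q_\alpha$ and $q_\beta$ would force $\dot Y_\alpha=\dot Y_\beta$ below $p$. So the $q_\alpha$ are pairwise incompatible, and $|K_\iota|\le\kappa$. Any $\alpha\in\kappa^+\setminus\bigcup_{\iota\in I}K_\iota$ works.
\end{proof}

Radin forcing meets all three needs. It is built from a sequence $u$ of $\theta$ many ultrafilters. For each $\tau<\theta$, the forcing $j(R_u)$ has $R_{u\upharpoonright\tau}$ as a lower part at level $\kappa$; this and the Prikry property give (2). Every dense subset of $R_u$ is reflected by $R_{u\upharpoonright\tau}$ for all sufficiently large $\tau<\theta$. Reflecting $\kappa$ many dense sets at once gives (1) and requires $\theta\ge\kappa^+$. Reflecting $\kappa^+$ many gives (3) and requires $\theta\ge\kappa^{++}$.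

\section{Measure sequences}\label{sec:ms}

The ultrafilter $U$ is generated by the point $\kappa$. We iterate this: the $\rho$-th ultrafilter is generated by the sequence of all earlier ones, so it lives on sequences of the same kind in $V_\kappa$. The next definition lists the properties that such sequences have and that the forcing uses.

\begin{definition}\label{def:ms}
By recursion on $\kappa(w)$ we define the class $\mathrm{MS}$ of \emph{measure sequences}. A function $w$ on an ordinal $\mathrm{lh}(w)\ge1$ belongs to $\mathrm{MS}$ if $\kappa(w):=w(0)$ is strongly inaccessible and, for $0<\rho<\mathrm{lh}(w)$, $w(\rho)$ is a $\kappa(w)$-complete ultrafilter on $V_{\kappa(w)}$ satisfying (M1)--(M4) below. Here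
\[F(w)=\bigcap_{0<\rho<\mathrm{lh}(w)}w(\rho),\qquad F(w)=\mathcal P(V_{\kappa(w)})\text{ if }\mathrm{lh}(w)=1,\]
and $v$ ranges over $\mathrm{MS}\cap V_{\kappa(w)}$; such $v$ have $\kappa(v)<\kappa(w)$, so the recursion is legitimate.
\begin{enumerate}
\item[(M1)] $\{v:x\in V_{\kappa(v)}\}\in w(\rho)$ for all $x\in V_{\kappa(w)}$.
\item[(M2)] If $B_x\in w(\rho)$ for all $x\in V_{\kappa(w)}$, then $\{v:v\in B_x\text{ for all }x\in V_{\kappa(v)}\}\in w(\rho)$.
\item[(M3)] For $b\subseteq V_{\kappa(w)}$: $b\in F(w{\upharpoonright}\rho)$ if and only if $\{v:b\cap V_{\kappa(v)}\in F(v)\}\in w(\rho)$.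
\item[(M4)] If $0<\sigma<\rho$ and $X\in w(\sigma)$, then $\{v:X\cap V_{\kappa(v)}\in v(\sigma')\text{ for some }0<\sigma'<\mathrm{lh}(v)\}\in w(\rho)$.
\end{enumerate}
\end{definition}

Conditions (M1) and (M2) are fineness and normality. Conditions (M3) and (M4) say that a $w(\rho)$-typical $v$ resembles $w{\upharpoonright}\rho$. For $I\subseteq V_{\kappa(w)}$ and sets $B_x$ $(x\in I)$ put
\[\triangle_{x\in I}B_x=\{v\in\mathrm{MS}\cap V_{\kappa(w)}:v\in B_x\text{ for all }x\in I\cap V_{\kappa(v)}\}.\]
The filter $F(w)$ is $\kappa(w)$-complete, contains the sets in (M1), and is closed under these diagonal intersections (let $B_x=V_{\kappa(w)}$ for $x\notin I$ in (M2)); it is improper if $\mathrm{lh}(w)=1$. The conditions on $w(\rho)$ mention only $w{\upharpoonright}(\rho+1)$, so $w{\upharpoonright}\rho\in\mathrm{MS}$ for $1\le\rho\le\mathrm{lh}(w)$, and $F(w)\subseteq F(w{\upharpoonright}\rho)$. The length of $v$ may exceed $\kappa(v)$, so $v\in V_{\kappa(v')}$ is in general stronger than $\kappa(v)<\kappa(v')$. ``For $w(\sigma)$-almost all $v$'' means that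 the set of such $v$ is in $w(\sigma)$.

\begin{lemma}\label{lem:typical}
Let $w\in\mathrm{MS}$, $0<\sigma<\mathrm{lh}(w)$, $B\in F(w{\upharpoonright}(\sigma+1))$ (for instance $B\in F(w)$) and $x\in V_{\kappa(w)}$. Then $w(\sigma)$-almost all $v$ satisfy $v\in\mathrm{MS}\cap B$, $x\in V_{\kappa(v)}$ and $B\cap V_{\kappa(v)}\in F(v)$.
\end{lemma}

\begin{proof}
We have $B\in w(\sigma)$ and $B\in F(w{\upharpoonright}\sigma)$. Use (M1), and (M3) for $b=B$.
\end{proof}

\subsection*{The sequence $u$}
Assume $H(\theta)$. Define $u$ of length $\theta$ recursively by $u(0)=\kappa$ and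
\[u(\rho)=\{A\subseteq V_\kappa:u{\upharpoonright}\rho\in j(A)\}\qquad(0<\rho<\theta).\]
Each $u(\sigma)$ with $\sigma>0$ is a subset of $V_{\kappa+1}\subseteq M$ of size at most $2^\kappa$, so it is in $M$ by (E4). As $\rho<\theta\le2^\kappa$, also $u{\upharpoonright}\rho\in M$, and its rank is below $\max(\kappa,\rho)+\omega<j(\kappa)$. Thus $u{\upharpoonright}\rho\in V^M_{j(\kappa)}$, and $u(\rho)$ is a $\kappa$-complete ultrafilter on $V_\kappa$ by (E3).

\begin{lemma}\label{lem:uMS}
For $w\in M$ with $w(0)\le\kappa$ we have $w\in\mathrm{MS}$ if and only if $M\models w\in\mathrm{MS}$, and $F(w)$ is the same in $V$ and $M$. Each $u{\upharpoonright}\rho$ $(1\le\rho\le\theta)$ is a measure sequence.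
\end{lemma}

\begin{proof}
The first sentence is proved by induction on $\delta=w(0)$. Besides $w$ and $\mathrm{MS}\cap V_\delta$, the definition refers only to elements and subsets of $V_\delta$ and to families of subsets of $V_\delta$ indexed by a subset of $V_\delta$. Such families are coded by subsets of $V_\delta$, and $V_{\delta+1}\subseteq M$.

The second sentence is proved by induction on $\rho$. For $\rho=1$ and for limit $\rho$ there is no new ultrafilter to check. Let $\rho<\theta$ and $\bar u=u{\upharpoonright}\rho\in\mathrm{MS}$. Then $M\models\bar u\in\mathrm{MS}\cap V_{j(\kappa)}$ and $\kappa(\bar u)=\kappa$. A set $\{v:\psi(v,a)\}$ is in $u(\rho)$ if and only if $M\models\psi(\bar u,j(a))$, and we read off the four conditions.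
(M1) asks that $j(x)\in V_\kappa$, and $j(x)=x$.
(M2) asks that $\bar u\in j(\vec B)_x$ for all $x\in V_\kappa$, and $j(\vec B)_x=j(B_x)\ni\bar u$ by (E2).
In (M3) the right-hand side says $j(b)\cap V_\kappa\in F(\bar u)$, and $j(b)\cap V_\kappa=b$.
(M4) asks that $j(X)\cap V_\kappa=X$ belong to some $\bar u(\sigma')$, and $\sigma'=\sigma$ works.
\end{proof}

\begin{example}\label{ex:short}
Let $\langle\delta\rangle$ be the sequence of length $1$ with entry $\delta$. Then $u{\upharpoonright}1=\langle\kappa\rangle$, so $A\in u(1)$ if and only if $\{\delta:\langle\delta\rangle\in A\}\in U$; thus $u(1)$ is a copy of $U$. The ultrafilter $u(2)$ concentrates on sequences $v$ of length $2$, and (M3) says that $b\in u(1)$ if and only if $b\cap V_{\kappa(v)}\in v(1)$ for $u(2)$-almost all $v$. For $0<\tau<\kappa$, the set $\{v:\mathrm{lh}(v)=\tau\}$ belongs to $u(\tau)$ and to no other $u(\sigma)$.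
\end{example}

We need sets that single out $u(\tau)$ for all $\tau<\theta$. For $\tau\ge\kappa$ no $v\in V_\kappa$ has length $\tau$, so the required length must vary with $\kappa(v)$. This is where $\theta\le2^\kappa$ is used a second time.

\begin{lemma}\label{lem:Atau}
For $0<\tau<\theta$ there is $A_\tau\subseteq\mathrm{MS}\cap V_\kappa$ with $A_\tau\in u(\tau)$ and $A_\tau\notin u(\sigma)$ for all $\sigma\ne\tau$, $0<\sigma<\theta$.
\end{lemma}

\begin{proof}
For inaccessible $\delta<\kappa$ fix a bijection $e_\delta:|\mathcal P(\delta)|\to\mathcal P(\delta)$, and let $e^*$ be the $\kappa$-th entry of $j(\langle e_\delta\rangle_\delta)$. By (E1) and (E4), $e^*$ is a bijection from the cardinal $2^\kappa$ onto $\mathcal P(\kappa)$. Let $y=e^*(\tau)$ and $h(\delta)=e_\delta^{-1}(y\cap\delta)$. Then $j(h)(\kappa)=(e^*)^{-1}(j(y)\cap\kappa)=(e^*)^{-1}(y)=\tau$. Put $A_\tau=\{v\in\mathrm{MS}\cap V_\kappa:\mathrm{lh}(v)=h(\kappa(v))\}$. Then $A_\tau\in u(\sigma)$ if and only if $\sigma=\mathrm{lh}(u{\upharpoonright}\sigma)=j(h)(\kappa)=\tau$.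
\end{proof}

\section{The forcing $R_w$}\label{sec:forcing}

A \emph{block} is a pair $(v,d)$ with $v\in\mathrm{MS}$ and $d\in F(v)$; note $d\subseteq V_{\kappa(v)}$. The block $(v,d)$ \emph{lies in} a set $a$ if $v\in a$ and $d\subseteq a$.

\begin{definition}\label{def:forcing}
Let $w\in\mathrm{MS}$. A condition of $R_w$ is a finite sequence of blocks
\[p=\langle(w_1,a_1),\dots,(w_n,a_n),(w,A)\rangle\]
with $w_i\in V_{\kappa(w_{i+1})}$ for $1\le i\le n$, where $w_{n+1}=w$. The sequences $w_1,\dots,w_n,w$ \emph{occur} in $p$. We put $q\le p$ if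
\begin{enumerate}
\item[(i)] for every block $(y,a)$ of $p$ there is a block $(y,a')$ of $q$ with $a'\subseteq a$;
\item[(ii)] every block $(v,d)$ of $q$ such that $v$ does not occur in $p$ lies in $a$, where $(y,a)$ is the first block of $p$ with $\kappa(y)>\kappa(v)$.
\end{enumerate}
\end{definition}

A condition fixes finitely many members $w_i$ of a generic set of measure sequences and promises that the members still to come between $w_{i-1}$ and $w_i$ will be taken from $a_i$. Along a condition the cardinals $\kappa(w_i)$ increase strictly, and $w_i\in V_{\kappa(w_k)}$ for all $i<k$; ``above'' and ``below'' refer to this order.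

\begin{lemma}\label{lem:trans}
The relation $\le$ is transitive.
\end{lemma}

\begin{proof}
Let $r\le q\le p$. Clause (i) for $r,p$ follows from transitivity of inclusion. Let $(x,e)$ be a block of $r$ such that $x$ does not occur in $p$, and let $(y,a)$ be the first block of $p$ above $x$. If $x$ occurs in $q$, with set $d$, then $(x,d)$ lies in $a$ and $e\subseteq d$, so $(x,e)$ lies in $a$. Otherwise let $(z,d)$ be the first block of $q$ above $x$. Then $(x,e)$ lies in $d$, and it remains to see $d\subseteq a$. Since $y$ occurs in $q$, we have $\kappa(x)<\kappa(z)\le\kappa(y)$. If $z$ occurs in $p$, then $z=y$ and $d\subseteq a$ by (i). If not, the first block of $p$ above $z$ is $(y,a)$, and $d\subseteq a$ by (ii).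
\end{proof}

We write $p=(s,A)$, where $s=\langle(w_1,a_1),\dots,(w_n,a_n)\rangle$ is the \emph{lower part}. If $s\ne\emptyset$, its \emph{top} is $w_n$, and $s$ is literally a condition of $R_{w_n}$. Let $\kappa(s)=\kappa(w_n)$ and $\kappa(\emptyset)=0$. For lower parts, $s'\le s$ means that $s'=s=\emptyset$, or that $s,s'$ have the same top $v$ and $s'\le s$ in $R_v$. With $\kappa=\kappa(w)$, the set $L$ of lower parts depends only on $\kappa$, and $L\subseteq V_\kappa$, so $|L|\le\kappa$. For $s\in L$ and a block $(v,c)$ with $v\in V_\kappa$, we have $s^\frown(v,c)\in L$ if and only if $s\in V_{\kappa(v)}$.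

\begin{lemma}\label{lem:ext}
Let $w\in\mathrm{MS}$.
\begin{enumerate}
\item[(a)] $(t,B)\le(s,A)$ if and only if $B\subseteq A$ and $t=s'{}^\frown(v_1,d_1)^\frown\cdots{}^\frown(v_m,d_m)$ with $m\ge0$, $s'\le s$, and all $(v_k,d_k)$ lying in $A$.
\item[(b)] Let $p=(q^\frown t_1,B)$ with $q\in R_v$. Every extension of $p$ has the form $(q'{}^\frown t_1',B')$ with $q'\le q$ in $R_v$. Conversely, $(q'{}^\frown t_1,B)\le p$ for every $q'\le q$ in $R_v$.
\item[(c)] $R_w$ is $\kappa(w)^+$-c.c., and $|R_w|\le2^{\kappa(w)}$.
\end{enumerate}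
\end{lemma}

\begin{proof}
(b) Since $v$ occurs in $p$, for a block at or below $v$ clauses (i) and (ii) refer only to blocks of $q$. They state exactly that the part up to $v$ of the extension is $\le q$ in $R_v$.

(a) Let $s'$ be the part of $t$ up to the top of $s$ ($s'=\emptyset$ if $s=\emptyset$). As in (b), the clauses for the blocks of $s'$ state that $s'\le s$. The remaining blocks of $t$ are new, and the first block of $(s,A)$ above them is $(w,A)$.

(c) The conditions $(s,A)$ and $(s,B)$ have the common extension $(s,A\cap B)$, so an antichain has at most $|L|\le\kappa(w)$ elements. A condition is determined by $s\in L$ and $A\subseteq V_{\kappa(w)}$.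
\end{proof}

In particular, if $v\in\mathrm{MS}\cap A$, $s\in V_{\kappa(v)}$ and $A\cap V_{\kappa(v)}\in F(v)$, then $(s^\frown(v,A\cap V_{\kappa(v)}),A)\le(s,A)$. By Lemma~\ref{lem:typical} this holds for $w(\sigma)$-almost all $v$, for each $\sigma$.

For $G\subseteq R_w$ generic let $\mathcal W_G$ be the set of all $v\in V_{\kappa(w)}$ that occur in some condition in $G$.

\begin{lemma}\label{lem:WG}
If $v\in\mathcal W_G$ and $p\in G$, then $v$ occurs in some $p'\in G$ with $p'\le p$. Distinct $v,v'\in\mathcal W_G$ have $\kappa(v)\ne\kappa(v')$. If $(s,A)\in G$, $v\in\mathcal W_G$ and $\kappa(v)>\kappa(s)$, then $v\in A$.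
\end{lemma}

\begin{proof}
Let $p'\in G$ extend both $p$ and a condition in $G$ in which $v$ occurs; then $v$ occurs in $p'$ by (i). So any two members of $\mathcal W_G$ occur in one condition, which gives the second claim. In the third, $v$ occurs in some $(t,B)\le(s,A)$ above the top of $s$, so it is one of the $v_k$ of Lemma~\ref{lem:ext}(a).
\end{proof}

\begin{example}\label{ex:prikry}
Let $\mathrm{lh}(w)=2$, so $F(w)=w(1)$. By (M3) with $\rho=1$ and $b=\emptyset$, the set $A_1$ of $v$ with $\emptyset\in F(v)$, that is with $\mathrm{lh}(v)=1$, is in $F(w)$. Let $G\ni(\emptyset,A_1)$. By Lemma~\ref{lem:typical} and density, $\{\kappa(v):v\in\mathcal W_G\}$ is unbounded in $\kappa(w)$. Below $(\emptyset,A_1)$ all sets in a lower part can be shrunk to $\emptyset$. So each $v\in\mathcal W_G$ occurs in some $(t,B)\in G$ all of whose lower sets are empty, and by (ii) no extension of $(t,B)$ has a new block below $v$. Hence only finitely many members of $\mathcal W_G$ are below $v$, and $\kappa(w)$ has cofinality $\omega$ in $V[G]$. A single ultrafilter produces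 generic points that enter every measure one set, but it destroys regularity. This is the reason for using long sequences.
\end{example}

\section{Dense sets and the Prikry property}\label{sec:prikry}

In this section $u$ is an arbitrary measure sequence with $\mathrm{lh}(u)\ge2$, and $\kappa=\kappa(u)$. The results will also be applied in $M$, to $j(u)$.

A dense set usually cannot be entered just by shrinking sets; new blocks have to be added. We rank the lower parts by the number of steps needed when at each step a measure one set of choices is available. For $D\subseteq R_u$ open dense let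
\begin{align*}
\Gamma_0&=\{s\in L:(s,A)\in D\text{ for some }A\},\\
\Gamma_{n+1}&=\Gamma_n\cup\{s\in L:\text{for some }0<\sigma<\mathrm{lh}(u),\ \{v:\exists c\in F(v)\ s^\frown(v,c)\in\Gamma_n\}\in u(\sigma)\},
\end{align*}
and $\Gamma=\bigcup_n\Gamma_n$. An ordinal $\sigma$ as in the second line is a \emph{witness} for $s\in\Gamma_{n+1}$.

\begin{lemma}\label{lem:Gamma}
(a) If $s\in\Gamma_n$ and $s'\le s$, then $s'\in\Gamma_n$. (b) For every $s\in L$ there is $s'\le s$ with $s'\in\Gamma$.
\end{lemma}

\begin{proof}
(a) Induction on $n$. For $n=0$, $(s',A)\le(s,A)$ and $D$ is open. Let $s\in\Gamma_{n+1}\setminus\Gamma_n$ have witness $\sigma$. If $s^\frown(v,c)\in\Gamma_n$, then $s'{}^\frown(v,c)$ is a lower part, as $s'$ and $s$ have the same top, and $s'{}^\frown(v,c)\le s^\frown(v,c)$, so it is in $\Gamma_n$. Hence $\sigma$ is a witness for $s'$.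

(b) Let $t\in L\setminus\Gamma$ and $0<\sigma<\mathrm{lh}(u)$. For no $n$ is $\{v:\exists c\in F(v)\ t^\frown(v,c)\in\Gamma_n\}$ in $u(\sigma)$, so by countable completeness the union over $n$ is not in $u(\sigma)$. With (M1) it follows that
\[N_t=\{v\in\mathrm{MS}\cap V_\kappa:t\in V_{\kappa(v)}\text{ and }t^\frown(v,c)\notin\Gamma\text{ for all }c\in F(v)\}\in F(u).\]
Let $B=\triangle_{t\in L\setminus\Gamma}N_t\in F(u)$. Suppose that no $s'\le s$ is in $\Gamma$. Take $(t,A)\le(s,B)$ in $D$, write $t$ as in Lemma~\ref{lem:ext}(a), and let $t_k=s'{}^\frown(v_1,d_1)^\frown\cdots{}^\frown(v_k,d_k)$. Then $t_0=s'\notin\Gamma$. If $t_k\notin\Gamma$, then $v_{k+1}\in B$ and $t_k\in V_{\kappa(v_{k+1})}$ give $v_{k+1}\in N_{t_k}$, so $t_{k+1}\notin\Gamma$. Thus $t=t_m\notin\Gamma$, although $t\in\Gamma_0$.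
\end{proof}

For the dense set of conditions deciding a single statement, no new block above the top is needed.

\begin{lemma}[Prikry property]\label{lem:prikry}
For every sentence $\varphi$ of the forcing language and every $s\in L$ there are $s'\le s$ and $A\in F(u)$ with $(s',A)\parallel\varphi$.
\end{lemma}

\begin{proof}
Let $D=\{p:p\parallel\varphi\}$. We show $\Gamma_1=\Gamma_0$. Then $\Gamma_{n+1}=\Gamma_n$ for all $n$ by induction, so $\Gamma=\Gamma_0$, and Lemma~\ref{lem:Gamma}(b) is the claim. Suppose $s\in\Gamma_1\setminus\Gamma_0$ has witness $\sigma$. Since $u(\sigma)$ is an ultrafilter, after replacing $\varphi$ by $\neg\varphi$ if necessary there are $X\in u(\sigma)$, $X\subseteq\mathrm{MS}\cap V_\kappa$, and $c_w\in F(w)$, $A_w\in F(u)$ for $w\in X$ such that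
\[p_w=(s^\frown(w,c_w),A_w)\Vdash\varphi\qquad(w\in X).\]
We want $A\in F(u)$ such that every extension of $(s,A)$ is compatible with some $p_w$. An extension adds blocks above $s$. We must find a suitable $w$ among them or insert one; the blocks before $w$ must lie in $c_w$, and those after $w$ in $A_w$.

\emph{Blocks before $w$.} These are chosen before $w$ is known, so we make $c_w$ independent of $w$. Let $b^*=\{x\in V_\kappa:\{w\in X:x\in c_w\}\in u(\sigma)\}$. For each $x$ the set $B_x=\{w\in X:x\in c_w\Leftrightarrow x\in b^*\}$ is in $u(\sigma)$. Since $c_w\subseteq V_{\kappa(w)}$, the diagonal intersection of the $B_x$ is contained in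
\[X'=\{w\in X:c_w=b^*\cap V_{\kappa(w)}\},\]
so $X'\in u(\sigma)$ by (M2). For $w\in X'$ we have $b^*\cap V_{\kappa(w)}\in F(w)$, so $b^*\in F(u{\upharpoonright}\sigma)$ by (M3).

\emph{The set $A$.} With $v$ ranging over $\mathrm{MS}\cap V_\kappa$ let
\begin{align*}
A^<&=\{v\in b^*:b^*\cap V_{\kappa(v)}\in F(v)\},\\
A^>&=\{v:X'\cap V_{\kappa(v)}\in v(\rho')\text{ for some }0<\rho'<\mathrm{lh}(v)\},\\
A&=(A^<\cup X'\cup A^>)\cap\triangle_{w\in X}A_w .
\end{align*}
Members of $A^<$ may precede $w$, members of $X'$ may serve as $w$, and below a member of $A^>$ there is room to insert $w$. For $0<\rho<\sigma$ we have $b^*\in F(u{\upharpoonright}\sigma)\subseteq F(u{\upharpoonright}(\rho+1))$, so $A^<\in u(\rho)$ by Lemma~\ref{lem:typical}. For $\rho>\sigma$ we have $A^>\in u(\rho)$ by (M4). Hence $A\in F(u)$, and $A\subseteq\mathrm{MS}$.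

We claim $(s,A)\Vdash\varphi$; this gives $s\in\Gamma_0$, a contradiction. Let $(t,B)\le(s,A)$, with $t=s'{}^\frown(v_1,d_1)^\frown\cdots{}^\frown(v_m,d_m)$ as in Lemma~\ref{lem:ext}(a). We find $w\in X'$ and a common extension $r$ of $(t,B)$ and $p_w$. Two ways of shrinking $d_i$ are available.
\begin{enumerate}
\item[($\alpha$)] If $v_i\in A^<$, then $d_i\cap b^*\in F(v_i)$. If moreover $w\in X'$ and $v_i\in V_{\kappa(w)}$, then $(v_i,d_i\cap b^*)$ lies in $b^*\cap V_{\kappa(w)}=c_w$.
\item[($\beta$)] If $w\in X\cap V_{\kappa(v_i)}$, let $d_i^-=\{v\in d_i:w\in V_{\kappa(v)}\}$. Then $d_i^-\in F(v_i)$ by (M1), and $(v_i,d_i^-)$ lies in $A_w$, because $v_i$ and all $v\in d_i^-$ belong to $\triangle_{w'\in X}A_{w'}$ and have $w$ in $V_{\kappa(v_i)}$, respectively $V_{\kappa(v)}$.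
\end{enumerate}
Let $k\le m+1$ be least such that $k=m+1$ or $v_k\notin A^<$, and let $t^<=s'{}^\frown\langle(v_i,d_i\cap b^*):i<k\rangle$.

\emph{Case 0: $k=m+1$.} By Lemma~\ref{lem:typical} choose $w\in X'\cap B$ with $t\in V_{\kappa(w)}$ and $B\cap V_{\kappa(w)}\in F(w)$. Let $r=(t^<{}^\frown(w,c_w\cap B),B\cap A_w)$. The only new block, $(w,c_w\cap B)$, lies in $B$.

\emph{Case 1: $v_k\in X'$.} Let $w=v_k$ and $r=(t^<{}^\frown(w,c_w\cap d_k)^\frown\langle(v_i,d_i^-):i>k\rangle,B\cap A_w)$. There is no new block.

\emph{Case 2: $v_k\in A^>$,} say $X'\cap V_{\kappa(v_k)}\in v_k(\rho')$. Apply Lemma~\ref{lem:typical} to the sequence $v_k$, the index $\rho'$ and the set $d_k\in F(v_k)$ to get $w\in X'\cap d_k$ with $t^<\in V_{\kappa(w)}$ and $d_k\cap V_{\kappa(w)}\in F(w)$. Let $r=(t^<{}^\frown(w,c_w\cap d_k)^\frown\langle(v_i,d_i^-):i\ge k\rangle,B\cap A_w)$. The only new block, $(w,c_w\cap d_k)$, lies in $d_k$, and $(v_k,d_k)$ is the first block of $(t,B)$ above it.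

In each case $r$ is a condition and $r\le(t,B)$, since old sets were only shrunk. By ($\alpha$), $s'\le s$ and Lemma~\ref{lem:ext}(a) for $R_w$, the part of $r$ up to $w$ is $\le s^\frown(w,c_w)$. By ($\beta$) the blocks after $w$ lie in $A_w$. So $r\le p_w$ by Lemma~\ref{lem:ext}(a), and $r\Vdash\varphi$.
\end{proof}

The Prikry property yields item (2) of Section~\ref{sec:counting}: below a condition in which $v$ occurs, subsets of $\kappa(v)$ are decided by $R_v$. One set $A$ serves fewer than $\kappa$ many names at once.

\begin{lemma}[Factorization]\label{lem:factor}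
Let $v\in\mathrm{MS}\cap V_\kappa$, $\mu<\kappa$, and let $\dot y_\zeta$ $(\zeta<\mu)$ be $R_u$-names for subsets of $\kappa$. Call $A\in F(u)$ \emph{good} if for all $\zeta<\mu$ and $\xi<\kappa(v)$ the set $\{q\in R_v:(q,A)\parallel\xi\in\dot y_\zeta\}$ is dense in $R_v$. There is a good set, and every subset in $F(u)$ of a good set is good. For good $A$ define the $R_v$-names
\[\dot y_\zeta^{v,A}=\{(\check\xi,q):q\in R_v,\ \xi<\kappa(v),\ (q,A)\Vdash\xi\in\dot y_\zeta\}.\]
If $G$ is $R_u$-generic and $g=\{q\in R_v:(q,A)\in G\}$ is nonempty, then $g$ is $R_v$-generic and $\dot y_\zeta^G\cap\kappa(v)=(\dot y_\zeta^{v,A})^g$ for all $\zeta<\mu$.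
\end{lemma}

\begin{proof}
There are fewer than $\kappa$ triples $(q,\xi,\zeta)\in R_v\times\kappa(v)\times\mu$, since $|R_v|\le2^{\kappa(v)}<\kappa$. For each triple choose, if possible, $A_{q,\xi,\zeta}\in F(u)$ with $(q,A_{q,\xi,\zeta})\parallel\xi\in\dot y_\zeta$, and let $A\in F(u)$ be the intersection of these sets (and $V_\kappa$). Given $q,\xi,\zeta$, Lemma~\ref{lem:prikry} provides $q'\le q$ for which $A_{q',\xi,\zeta}$ exists, and $(q',A)\le(q',A_{q',\xi,\zeta})$. So $A$ is good. Shrinking $A$ strengthens each $(q,A)$, so goodness is inherited.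

Let $A$ be good and $q_0\in g$. By Lemma~\ref{lem:ext}(a):
\begin{equation}\label{eq:cut}
\text{if $r\le(q,A)$ with $q\in R_v$, and $q'$ is the part of $r$ up to $v$, then $q'\le q$ and $r\le(q',A)$.}
\end{equation}
If $q'\le q$ then $(q',A)\le(q,A)$, so $g$ is closed upward. If $q_1,q_2\in g$, let $r\in G$ extend $(q_1,A)$ and $(q_2,A)$; by \eqref{eq:cut} its part up to $v$ is in $g$ and extends both. Let $E\subseteq R_v$ be dense. By Lemma~\ref{lem:ext}(b), the conditions whose part up to $v$ is in $E$ are dense below $(q_0,A)$, so $G$ contains such a condition $r\le(q_0,A)$, and by \eqref{eq:cut} its part up to $v$ is in $g\cap E$. Hence $g$ is generic.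

If $\xi\in(\dot y_\zeta^{v,A})^g$, then $(q,A)\Vdash\xi\in\dot y_\zeta$ for some $q\in g$, and $(q,A)\in G$. Conversely let $\xi\in\dot y_\zeta^G\cap\kappa(v)$. By goodness some $q\in g$ has $(q,A)\parallel\xi\in\dot y_\zeta$, and since $(q,A)\in G$ the decision is positive.
\end{proof}

\section{Reflection, and the cardinal arithmetic of the extension}\label{sec:reflection}

From now on we assume $H(\theta)$, and $u$ is the sequence of length $\theta$ from Section~\ref{sec:ms}. For $0<\tau<\theta$ let $P_\tau=R_{u\upharpoonright\tau}$. By Lemma~\ref{lem:uMS}, $P_\tau\in M$ and $P_\tau$ is $R_{u\upharpoonright\tau}$ as computed in $M$. It is related to $R_u$ in two ways. First, $F(u)\subseteq F(u{\upharpoonright}\tau)$, so each $p=(s,A)\in R_u$ has a copy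
\[p^\tau=s^\frown(u{\upharpoonright}\tau,A)\in P_\tau .\]
Second, $u{\upharpoonright}\tau\in\mathrm{MS}^M\cap V^M_{j(\kappa)}$, so the elements of $P_\tau$ are exactly the lower parts with top $u{\upharpoonright}\tau$ of conditions in $j(R_u)=R^M_{j(u)}$. Note that $j((s,A))=(s,j(A))$.

\begin{lemma}\label{lem:lift}
Let $0<\tau<\theta$, $p=(s,A)$ and $p'=(s',A')$ in $R_u$.
\begin{enumerate}
\item[(a)] If $p^\tau$ and $p'^\tau$ are compatible in $P_\tau$, then $p$ and $p'$ are compatible in $R_u$.
\item[(b)] If $q\le p^\tau$ in $P_\tau$, $B\in F(j(u))^M$ and $B\subseteq j(A)$, then $(q,B)\le j(p)$ in $j(R_u)$.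
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t$ be the lower part of a common extension in $P_\tau$. The requirements on $t$ in Lemma~\ref{lem:ext}(a) do not mention the last sequence, so $(t,A\cap A')$ extends $p$ and $p'$ in $R_u$.

(b) By Lemma~\ref{lem:ext}(a) for $P_\tau$, $q$ consists of a lower part $\le s$, then blocks lying in $A\subseteq j(A)$, then a block $(u{\upharpoonright}\tau,a)$ with $a\subseteq A\subseteq j(A)$. This last block lies in $j(A)$ too, because $A\in u(\tau)$ means $u{\upharpoonright}\tau\in j(A)$. Apply Lemma~\ref{lem:ext}(a) in $M$.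
\end{proof}

The map $p\mapsto p^\tau$ is useful only if it sends enough dense sets to predense sets. The analysis of $\Gamma$ shows that a dense set is entered by using only $\kappa$ many of the $\theta$ ultrafilters, one witness for each lower part. Here we use that $\theta$ is regular and greater than $\kappa$.

\begin{lemma}[Reflection]\label{lem:reflect}
Let $D\subseteq R_u$ be open dense. There is $\tau_D$, $0<\tau_D<\theta$, such that $\{r^\tau:r\in D\}$ is predense in $P_\tau$ whenever $\tau_D\le\tau<\theta$.
\end{lemma}

\begin{proof}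
Define $\Gamma_n,\Gamma$ from $D$ and $R_u$. For $t\in\Gamma$ let $n(t)$ be least with $t\in\Gamma_{n(t)}$, and if $n(t)>0$ let $\sigma(t)$ be a witness for $t\in\Gamma_{n(t)}$. Let $\tau_D$ be the supremum of $1$ and all $\sigma(t)+1$; it is below $\theta$ because $|L|\le\kappa$.

Let $\tau\ge\tau_D$ and $q\in P_\tau$, with lower part $s$ and last set $B\in F(u{\upharpoonright}\tau)$. By Lemma~\ref{lem:Gamma}(b) take $t_0\le s$ in $\Gamma$. Suppose $t_k\in\Gamma$ has $n(t_k)=n+1$, and let $\sigma=\sigma(t_k)<\tau$. Then $B\in F(u{\upharpoonright}(\sigma+1))$. By Lemma~\ref{lem:typical} and the choice of $\sigma$ there are $v\in B$ with $B\cap V_{\kappa(v)}\in F(v)$ and $c\in F(v)$ with $t_k{}^\frown(v,c)\in\Gamma_n$. Let $t_{k+1}=t_k{}^\frown(v,c\cap B)$. By Lemma~\ref{lem:Gamma}(a), $n(t_{k+1})\le n$, and the new block lies in $B$. After finitely many steps we reach $t\in\Gamma_0$, say $r=(t,A)\in D$. By Lemma~\ref{lem:ext}(a), $t^\frown(u{\upharpoonright}\tau,A\cap B)$ extends both $q$ and $r^\tau$ in $P_\tau$.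
\end{proof}

\subsection*{The generic functions}
Let $G$ be $R_u$-generic and $0<\tau<\theta$. The set $\{\kappa(v):v\in\mathcal W_G\cap A_\tau\}$ is unbounded in $\kappa$: given $(s,A)$ and $i<\kappa$, Lemma~\ref{lem:typical} and $A_\tau\in u(\tau)$ give $v\in A\cap A_\tau$ with $s,i\in V_{\kappa(v)}$ and $A\cap V_{\kappa(v)}\in F(v)$, and $v$ occurs in $(s^\frown(v,A\cap V_{\kappa(v)}),A)\le(s,A)$. In $V[G]$ define $f_\tau:\kappa\to\kappa$ by
\[f_\tau(i)=\min\{\kappa(v):v\in\mathcal W_G\cap A_\tau,\ \kappa(v)>i\}.\]

Both remaining arguments follow one pattern. We prove in $M$ that conditions $(q,A')$ with $q\in P_\tau$ force a statement about level $\kappa$. By elementarity, $u(\tau)$-almost every $v$ has a set $A^v$ such that conditions $(q,A^v)$ with $q\in R_v$ force the statement about level $\kappa(v)$. The next lemma places these conditions into $G$. A condition can only promise sets in $F(u)$, and a set in $u(\tau)$ need not be in $F(u)$; the restriction to $A_\tau$, which is null for all other ultrafilters, removes this difficulty.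

\begin{lemma}[Transfer]\label{lem:transfer}
Let $0<\tau<\theta$, $Q\subseteq A_\tau$, $Q\in u(\tau)$, and $A^v\in F(u)$ for $v\in Q$. There is $B^*\in F(u)$ with the following property. Let $(s,A)\in G$ with $A\subseteq B^*$, and let $v\in\mathcal W_G\cap A_\tau$ with $\kappa(v)>\kappa(s)$. Then $v\in Q$, and if $v$ occurs in $r\in G$, $r\le(s,A)$, and $q\in R_v$ is the part of $r$ up to $v$, then $(q,A^v)\in G$.
\end{lemma}

\begin{proof}
Let $B^*=(\triangle_{v\in Q}A^v)\setminus(A_\tau\setminus Q)$. The set $A_\tau\setminus Q$ is not in $u(\tau)$ since $Q\in u(\tau)$, and not in $u(\sigma)$ for $\sigma\ne\tau$ by Lemma~\ref{lem:Atau}. So $B^*\in F(u)$. By Lemma~\ref{lem:WG}, $v\in A\cap A_\tau\subseteq B^*\cap A_\tau\subseteq Q$.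

We show that the conditions below $(q,A^v)$ are dense below $r$; then $r\Vdash(q,A^v)\in\dot G$. Let $r'\le r$, say $r'=(q'{}^\frown t_1,B)$ with $q'\le q$ in $R_v$ (Lemma~\ref{lem:ext}(b)). Each block $(v_k,d_k)$ of $t_1$ is above $v$, hence above the top of $s$, so it lies in $A\subseteq B^*$ because $r'\le(s,A)$; also $B\subseteq A\subseteq B^*$. Every $x\in B^*$ with $v\in V_{\kappa(x)}$ is in $A^v$. This applies to $x=v_k$, to all elements of $d_k^-=\{x\in d_k:v\in V_{\kappa(x)}\}$, and to all elements of $B^-=\{x\in B:v\in V_{\kappa(x)}\}$. By (M1), $d_k^-\in F(v_k)$ and $B^-\in F(u)$. Replacing each $d_k$ by $d_k^-$ and $B$ by $B^-$ gives an extension of $r'$ that is $\le(q,A^v)$ by Lemma~\ref{lem:ext}(a).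
\end{proof}

\begin{lemma}[Bounding]\label{lem:bound}
Let $\Vdash\dot g:\kappa\to\kappa$. There is $\tau_{\dot g}$, $0<\tau_{\dot g}<\theta$, such that for every $\tau$ with $\tau_{\dot g}\le\tau<\theta$ the following holds in $V[G]$: there is $i_0<\kappa$ with $g[\kappa(v)]\subseteq\kappa(v)$ for all $v\in\mathcal W_G\cap A_\tau$ with $\kappa(v)>i_0$. In particular $g(i)<f_\tau(i)$ for all $i\ge i_0$.
\end{lemma}

\begin{proof}
Let $D_i$ be the open dense set of conditions that decide the value of $\dot g(i)$, and let $\tau_{\dot g}=\sup_{i<\kappa}\tau_{D_i}<\theta$. Fix $\tau\ge\tau_{\dot g}$. We want one upper set in $M$ that works with every reflected condition $(t,A)$, whatever $A$ is. By (E4), $\{j(A):A\in F(u)\}$ is in $M$ and has size at most $2^\kappa<j(\kappa)$ there. Since $F(j(u))^M$ is $j(\kappa)$-complete in $M$,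
\[A^\#=\bigcap\{j(A):A\in F(u)\}\in F(j(u))^M .\]

\emph{Claim.} In $M$, $(q,A^\#)\Vdash j(\dot g)(i)<\kappa$ for all $q\in P_\tau$ and $i<\kappa$.

Let $(q_1{}^\frown t_1,B)\le(q,A^\#)$ with $q_1\in P_\tau$. By Lemma~\ref{lem:reflect} there are $r=(t,A)\in D_i$ and $q'\in P_\tau$ with $q'\le q_1$ and $q'\le r^\tau$. Say $r\Vdash\dot g(i)=\gamma$. Then $\gamma<\kappa$ and $M\models j(r)\Vdash j(\dot g)(i)=\gamma$. The condition $(q'{}^\frown t_1,B)$ extends $(q_1{}^\frown t_1,B)$ by Lemma~\ref{lem:ext}(b). The blocks of $t_1$ lie in $A^\#$ and $B\subseteq A^\#$, so it extends $(q',A^\#)$, and $(q',A^\#)\le j(r)$ by Lemma~\ref{lem:lift}(b). So conditions forcing $j(\dot g)(i)<\kappa$ are dense below $(q,A^\#)$, which proves the claim.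

Let $Q$ be the set of $v\in A_\tau$ for which there is $A^v\in F(u)$ with $(q,A^v)\Vdash\dot g(i)<\kappa(v)$ for all $q\in R_v$ and $i<\kappa(v)$. The claim says $u{\upharpoonright}\tau\in j(Q)$, with witness $A^\#$, so $Q\in u(\tau)$. Let $B^*$ be as in Lemma~\ref{lem:transfer}. Since $(s,A\cap B^*)\le(s,A)$, there is $(s,A)\in G$ with $A\subseteq B^*$. Let $i_0=\kappa(s)$. If $v\in\mathcal W_G\cap A_\tau$ and $\kappa(v)>i_0$, Lemmas~\ref{lem:WG} and~\ref{lem:transfer} give $v\in Q$ and $q\in R_v$ with $(q,A^v)\in G$, so $g[\kappa(v)]\subseteq\kappa(v)$. For $i\ge i_0$ we have $f_\tau(i)=\kappa(v)>i$ for such a $v$, so $g(i)<f_\tau(i)$.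
\end{proof}

\begin{proposition}\label{prop:arith}
In $V[G]$: $\kappa$ is strongly inaccessible, cardinals $\ge\kappa^+$ are preserved, $2^\kappa=(2^\kappa)^V$, and $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.
\end{proposition}

\begin{proof}
\emph{Regularity.} Let $g:\lambda\to\kappa$ with $\lambda<\kappa$, extended to $\kappa$ by the value $0$. By Lemma~\ref{lem:bound} and the unboundedness of $\{\kappa(v):v\in\mathcal W_G\cap A_\tau\}$ there is $v$ with $\lambda<\kappa(v)<\kappa$ and $g[\kappa(v)]\subseteq\kappa(v)$. So $g$ is bounded on $\lambda$, and $\kappa$ is a regular cardinal.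

\emph{Strong limit.} Suppose that $p=(s,A_0)$ forces $\langle\dot y_\zeta:\zeta<\kappa\rangle$ to be distinct subsets of some $\lambda<\kappa$, where the $\dot y_\zeta$ are names for subsets of $\kappa$. By Lemma~\ref{lem:typical} choose $v\in\mathrm{MS}\cap A_0$ with $s,\lambda\in V_{\kappa(v)}$ and $A_0\cap V_{\kappa(v)}\in F(v)$, and let $q_0=s^\frown(v,A_0\cap V_{\kappa(v)})\in R_v$. Let $\mu=(2^{2^{\kappa(v)}})^+<\kappa$, and let $A\subseteq A_0$ be good for $v$ and $\langle\dot y_\zeta:\zeta<\mu\rangle$. Each name $\dot y_\zeta^{v,A}$ is a set of pairs $(\check\xi,q)$ with $\xi<\kappa(v)$ and $q\in R_v$, so there are at most $2^{2^{\kappa(v)}}$ such names, and $\dot y_\zeta^{v,A}=\dot y_{\zeta'}^{v,A}$ for some $\zeta\ne\zeta'$. By Lemma~\ref{lem:factor}, $(q_0,A)\le p$ forces $\dot y_\zeta\cap\kappa(v)=\dot y_{\zeta'}\cap\kappa(v)$, hence $\dot y_\zeta=\dot y_{\zeta'}$ as $\lambda<\kappa(v)$. This is a contradiction.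

\emph{Cardinals and $2^\kappa$.} By Lemma~\ref{lem:ext}(c), $R_u$ is $\kappa^+$-c.c.\ of size at most $2^\kappa$. So cardinals and cofinalities $\ge\kappa^+$ are preserved, and there are at most $(2^\kappa)^\kappa=2^\kappa$ nice names for subsets of $\kappa$.

\emph{$\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.} By Lemma~\ref{lem:bound}, $\{f_\tau:0<\tau<\theta\}$ is dominating, so $\mathfrak d(\kappa)\le\theta$. Let $g_\xi$ $(\xi<\nu)$ be functions in $V[G]$ with $\nu<\theta$. From a name for the sequence we obtain in $V$ a sequence of names $\dot g_\xi$ with $\Vdash\dot g_\xi:\kappa\to\kappa$. Let $\tau=\max(1,\sup_\xi\tau_{\dot g_\xi})$, which is below $\theta$ by regularity. Then $g_\xi\le^*f_\tau$ for all $\xi$. Since $\theta$ is a cardinal in $V[G]$, this gives $\theta\le\mathfrak b(\kappa)\le\mathfrak d(\kappa)\le\theta$.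
\end{proof}

\section{Small sets in the extension}\label{sec:small}

We now run the argument of Section~\ref{sec:counting} with names, with $u(\tau)$ in place of $U$ and $f_\tau$ in place of $f$.

\begin{theorem}\label{thm:small}
Assume $H(\theta)$ with $\theta\ge\kappa^{++}$. In $V[G]$, every small subset of $2^\kappa$ has size at most $\kappa$.
\end{theorem}

\begin{proof}
Subsets of small sets are small, and $\kappa^+$ is the same in $V$ and $V[G]$. So suppose that $p=(s_0,A_0)$ forces that $\langle\dot x_\alpha:\alpha<\kappa^+\rangle$ are distinct and that $\{\dot x_\alpha:\alpha<\kappa^+\}$ is small, where $\Vdash\dot x_\alpha\in2^\kappa$ for all $\alpha$.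

\medskip\noindent\emph{Step 1: the choice of $\tau$.} We need $P_\tau$ to see that the points are distinct. For $\alpha<\beta<\kappa^+$ let $E_{\alpha\beta}$ be the set of $r\in R_u$ such that either $r$ is incompatible with $p$, or $r\le p$ and $r\Vdash\dot x_\alpha(\xi)\ne\dot x_\beta(\xi)$ for some $\xi<\kappa$. It is open, and it is dense because a condition below $p$ forces $\dot x_\alpha\ne\dot x_\beta$ and can be extended to decide a point of difference. There are $\kappa^+$ pairs and $\theta>\kappa^+$ is regular, so we can fix $\tau<\theta$ with $\tau\ge\tau_{E_{\alpha\beta}}$ for all $\alpha<\beta<\kappa^+$. This is the only use of $\theta\ge\kappa^{++}$. Let $P=P_\tau$, and let $\dot f$ be a name for $f_\tau$. The values of $f_\tau$ are inaccessible cardinals of $V$, hence infinite ordinals, so smallness applies to $f_\tau$.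

\medskip\noindent\emph{Step 2: a cover that catches each point unboundedly often.} Work in $V[G]$ with $p\in G$, and fix a bijection $e:\kappa\times\kappa\to\kappa$. For each $\zeta<\kappa$ apply smallness to $l\mapsto f_\tau(e(\zeta,l))$, and let $S_{e(\zeta,l)}$ be the $l$-th set obtained. Then $S_i\subseteq2^{f_\tau(i)}$, $|S_i|\le|f_\tau(i)|$, and for all $\alpha,\zeta$ there is $i\in e[\{\zeta\}\times\kappa]$ with $x_\alpha\in\bigcup_{\eta\in S_i}[\eta]$. The sets $e[\{\zeta\}\times\kappa]$ are disjoint, so each $x_\alpha$ is caught at $\kappa$ many $i$. Adding an element to the empty $S_i$, we can list each $S_i$ with repetitions as $\{\eta_{i,k}:k<f_\tau(i)\}$. Put $\eta_{i,k}=\eta_{i,0}$ for $f_\tau(i)\le k<\kappa$, so that the index set $\kappa\times\kappa$ does not depend on $G$. By the maximal principle there is in $V$ a family of names $\dot\eta_{i,k}$ $(i,k<\kappa)$ with $\Vdash\dot\eta_{i,k}\in2^{\dot f(i)}$ and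
\begin{equation}\label{eq:often}
p\Vdash\{i<\kappa:\exists k<\dot f(i)\ \ \dot\eta_{i,k}\subseteq\dot x_\alpha\}\text{ is unbounded in }\kappa\qquad(\alpha<\kappa^+).
\end{equation}

\medskip\noindent\emph{Step 3: $P$-names for the traces on $\kappa$.} Apply $j$ to each single name. By (E4) the families $\langle j(\dot x_\alpha):\alpha<\kappa^+\rangle$ and $\langle j(\dot\eta_{i,k}):i,k<\kappa\rangle$ are in $M$. In $M$, apply Lemma~\ref{lem:factor} to the measure sequence $j(u)$, to $v=u{\upharpoonright}\tau$, and to names for the subsets $\mathrm{supp}(j(\dot x_\alpha))$ and $\mathrm{supp}(j(\dot\eta_{i,k}))$ of $j(\kappa)$; these are $\kappa^+<j(\kappa)$ many names. We obtain $A'\in F(j(u))^M$ and families of $P$-names $\dot Y_\alpha$, $\dot Z_{i,k}$ in $M$ such that the following holds. If $G'$ is $j(R_u)$-generic over $V$ and $g=\{q\in P:(q,A')\in G'\}$ is nonempty, then $g$ is $P$-generic over $M$ and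
\begin{equation}\label{eq:traces}
\dot Y_\alpha^{\,g}=\mathrm{supp}(j(\dot x_\alpha)^{G'})\cap\kappa,\qquad\dot Z_{i,k}^{\,g}=\mathrm{supp}(j(\dot\eta_{i,k})^{G'})\cap\kappa .
\end{equation}
In Steps 4 and 5 the relations $\Vdash_P$ and $\Vdash_{j(R_u)}$ are those of $M$.

\medskip\noindent\emph{Step 4: $p^\tau\Vdash_P\dot Y_\alpha\ne\dot Y_\beta$ for $\alpha<\beta<\kappa^+$.} Otherwise some $q\le p^\tau$ forces $\dot Y_\alpha=\dot Y_\beta$. By Lemma~\ref{lem:reflect} there are $r=(t,A)\in E_{\alpha\beta}$ and $q'\in P$ with $q'\le q$ and $q'\le r^\tau$. Then $r^\tau$ and $p^\tau$ are compatible, so $r$ and $p$ are compatible by Lemma~\ref{lem:lift}(a). Hence $r\Vdash\dot x_\alpha(\xi)\ne\dot x_\beta(\xi)$ for some $\xi<\kappa$, and $j(r)\Vdash_{j(R_u)}j(\dot x_\alpha)(\xi)\ne j(\dot x_\beta)(\xi)$. Let $G'\ni(q',A'\cap j(A))$. This condition extends $j(r)$ by Lemma~\ref{lem:lift}(b), so $j(\dot x_\alpha)^{G'}$ and $j(\dot x_\beta)^{G'}$ differ at $\xi$. It also extends $(q,A')$, so $q\in g$ and $\dot Y_\alpha^{\,g}=\dot Y_\beta^{\,g}$. By \eqref{eq:traces} the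 two functions, which take values in $\{0,1\}$, agree below $\kappa$. This is a contradiction.

\medskip\noindent\emph{Step 5: a point that escapes at level $\kappa$.} In $M$, the forcing $P$ is $\kappa^+$-c.c.\ by Lemma~\ref{lem:ext}(c). By Step 4 and Lemma~\ref{lem:pigeon} in $M$ there is $\alpha<\kappa^+$, fixed from now on, with $p^\tau\Vdash_P\dot Y_\alpha\ne\dot Z_{i,k}$ for all $i,k<\kappa$. We claim that for all $q\le p^\tau$ in $P$ and all $i,k<\kappa$,
\begin{equation}\label{eq:escapeM}
(q,A')\Vdash_{j(R_u)}\ j(\dot f)(i)=\kappa\ \to\ j(\dot\eta_{i,k})\not\subseteq j(\dot x_\alpha).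
\end{equation}
Let $G'\ni(q,A')$. Then $q\in g$, so $p^\tau\in g$ and $\dot Y_\alpha^{\,g}\ne\dot Z_{i,k}^{\,g}$. If $j(\dot f)^{G'}(i)=\kappa$, then $j(\dot\eta_{i,k})^{G'}$ has domain $\kappa$, by elementarity applied to $\Vdash\dot\eta_{i,k}\in2^{\dot f(i)}$. If it were contained in $j(\dot x_\alpha)^{G'}$, it would equal $j(\dot x_\alpha)^{G'}{\upharpoonright}\kappa$, and \eqref{eq:traces} would give $\dot Z_{i,k}^{\,g}=\dot Y_\alpha^{\,g}$.

\medskip\noindent\emph{Step 6: pulling back.} Let $Q$ be the set of $v\in A_\tau$ such that $s_0\in V_{\kappa(v)}$, $A_0\cap V_{\kappa(v)}\in F(v)$, and there is $A^v\in F(u)$ such that for all $q\le s_0{}^\frown(v,A_0\cap V_{\kappa(v)})$ in $R_v$ and all $i,k<\kappa(v)$,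
\begin{equation}\label{eq:escape}
(q,A^v)\Vdash\ \dot f(i)=\kappa(v)\ \to\ \dot\eta_{i,k}\not\subseteq\dot x_\alpha .
\end{equation}
We check $u{\upharpoonright}\tau\in j(Q)$. We have $u{\upharpoonright}\tau\in j(A_\tau)$, $j(s_0)=s_0\in V_\kappa$ and $j(A_0)\cap V_\kappa=A_0\in F(u{\upharpoonright}\tau)$, so the condition $s_0{}^\frown(v,A_0\cap V_{\kappa(v)})$ becomes $p^\tau$. By (E2), the $(i,k)$-th entry of $j(\langle\dot\eta_{i,k}\rangle_{i,k<\kappa})$ is $j(\dot\eta_{i,k})$ for $i,k<\kappa$. So \eqref{eq:escape} becomes \eqref{eq:escapeM}, with witness $A'$. Thus $Q\in u(\tau)$. Fix the sets $A^v$, let $B^*$ be as in Lemma~\ref{lem:transfer}, and let $p^*=(s_0,A_0\cap B^*)\le p$.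

Let $G\ni p^*$ be generic and $\kappa(s_0)\le i<\kappa$. Let $v\in\mathcal W_G\cap A_\tau$ have $\kappa(v)=f_\tau(i)$, so $\kappa(v)>i\ge\kappa(s_0)$. Take $r\in G$, $r\le p^*$, in which $v$ occurs, and let $q\in R_v$ be its part up to $v$. By Lemma~\ref{lem:transfer}, $v\in Q$ and $(q,A^v)\in G$. By Lemma~\ref{lem:ext}(a), $q$ consists of a lower part $\le s_0$ followed by blocks lying in $A_0$, the last of which has sequence $v$. The blocks before the last have their sequences in $V_{\kappa(v)}$, and all the sets are subsets of $V_{\kappa(v)}$. Hence $q\le s_0{}^\frown(v,A_0\cap V_{\kappa(v)})$ in $R_v$. As $i<\kappa(v)$, \eqref{eq:escape} gives $\eta_{i,k}\not\subseteq x_\alpha$ for all $k<\kappa(v)=f_\tau(i)$. So the set in \eqref{eq:often} is contained in $\kappa(s_0)$, although $p\in G$. This contradiction completes the proof.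
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:con}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $u$ be the sequence of Section~\ref{sec:ms}. The forcing $R_u$ is $\kappa^+$-c.c.\ by Lemma~\ref{lem:ext}(c). Parts (a) and (b) are Proposition~\ref{prop:arith}, and (c) is Theorem~\ref{thm:small}. For (d), note that $\kappa^+$ and $\kappa^{++}$ are the same in $V$ and $V[G]$. If $\theta\ge\kappa^{++}$, then $\mathrm{BC}(\kappa)$ follows from (c), as strong measure zero sets are small. If $\theta=\kappa^+$, then in $V[G]$ the cardinal $\kappa$ is strongly inaccessible and $\mathfrak b(\kappa)=\kappa^+$, so $\mathrm{BC}(\kappa)$ fails by Theorem~\ref{thm:b}.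
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:con}]
By Laver's theorem we may assume that $\kappa$ is supercompact and remains so after any $\kappa$-directed closed forcing. Choose $\lambda\ge\kappa^{++}$ with $\lambda^\kappa=\lambda$, and force with $\mathrm{Add}(\kappa,\lambda)$, the partial functions from $\lambda\times\kappa$ to $\{0,1\}$ of size less than $\kappa$, ordered by reverse inclusion. This forcing is $\kappa$-directed closed (take unions), it is $\kappa^+$-c.c.\ by the $\Delta$-system lemma and $\kappa^{<\kappa}=\kappa$, and it has size $\lambda$. It adds $\lambda$ subsets of $\kappa$, and there are $\lambda^\kappa=\lambda$ nice names. So in the extension $\kappa$ is supercompact, $\kappa^+$ and $\kappa^{++}$ are unchanged, and $2^\kappa=\lambda\ge\kappa^{++}$. There, supercompactness gives $j$ with critical point $\kappa$ into a transitive class closed under $2^\kappa$-sequences. Thus $H(\theta)$ holds for every regular $\theta$ with $\kappa^+\le\theta\le\lambda$, in particular for $\theta=\kappa^{++}$. By Theorem~\ref{thm:main}, a further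 forcing extension satisfies $\mathrm{BC}(\kappa)$ with $\kappa$ strongly inaccessible.
\end{proof}

\begin{remark}
In the last proof $\lambda$ can be taken arbitrarily large, and Theorem~\ref{thm:main} applies to every regular $\theta$ with $\kappa^{++}\le\theta\le\lambda$. So $\mathrm{BC}(\kappa)$ is compatible with $2^\kappa=\lambda$ for arbitrarily large $\lambda$ and with $\mathfrak b(\kappa)=\mathfrak d(\kappa)$ equal to any prescribed regular $\theta\in[\kappa^{++},\lambda]$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Halko} Halko, 1996.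

\bibitem{HalkoShelah} Halko and Shelah, 2001.

\bibitem{Laver} Laver, Israel J. Math. 29 (1978).

\bibitem{Slides} ``The Classical Case; Strong Measure Zero at $\kappa$; A Model of $\mathcal{SN}=[2^{\kappa}]^{\leq\kappa^+}$'', \texttt{https://philippschlicht.github.io/meetings/}\allowbreak\texttt{20240208\_Bristol/slides/chapman.pdf}.

\end{thebibliography}
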